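\title{The universality problem for relational structures with forbidden substructures is undecidable}

\begin{abstract}
Given a finite relational signature $L$ and a finite set $\mathcal C$ of finite connected $L$-structures, one may ask whether the countable $L$-structures that contain no member of $\mathcal C$ as a not necessarily induced substructure have a universal member. We show that no algorithm answers this question for the signature consisting of one $9$-ary and one binary relation symbol. We also determine the complexity of the question: it is $\Pi^1_1$ for every finite relational signature, and $\Pi^1_1$-complete for a suitable one. The constraints encode the runs of a finite automaton whose heads move forward on an unlabeled functional graph, and a universal structure exists exactly when every configuration of the automaton has only countably many infinite runs.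
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $L$ be a finite relational signature; all relation symbols have arity at least $1$. An \emph{atom} of an $L$-structure $M$ is an expression $R(\bar a)$ with $R\in L$ and $\bar a\in R^M$. An injective map $\phi\colon C\to M$ between $L$-structures is a \emph{weak embedding} if $R(\phi\bar a)$ is an atom of $M$ whenever $R(\bar a)$ is an atom of $C$, and it is an \emph{embedding} if the converse implication holds as well. For graphs, a weak embedding exhibits $C$ as a subgraph of $M$, and an embedding exhibits it as an induced subgraph. The \emph{Gaifman graph} of a structure joins two elements when they occur together in some atom, and a finite structure is \emph{connected} if its Gaifman graph is connected.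

Let $\mathcal C$ be a finite set of finite, nonempty, connected $L$-structures, the \emph{constraints}. A structure is \emph{$\mathcal C$-free} if no member of $\mathcal C$ weakly embeds into it. Countable means of cardinality at most $\aleph_0$. A countable $\mathcal C$-free structure $U$ is \emph{universal} if every countable $\mathcal C$-free structure embeds into $U$. Thus substructures are forbidden in the weak sense, while universality is required in the induced sense. We admit the empty structure; this convention matters only in one trivial case, which is set aside in Section~\ref{sec:upper}.

The \emph{universality problem} for $L$ asks, given $\mathcal C$, whether a universal countable $\mathcal C$-free structure exists. Its input is finite and its answer depends on all countable $\mathcal C$-free structures at once, so it is not clear in advance whether it can be read off from $\mathcal C$ mechanically. The question we answer, posed in \cite{talk}, is the following.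

\begin{quote}
Is there a finite relational signature $L$ for which no algorithm solves the universality problem?
\end{quote}

The answer is yes. For $k\ge1$ let $L_k=\{A,T\}$, where $A$ has arity $2k+5$ and $T$ is binary. A two-counter machine is a finite program that increments, tests and decrements two registers holding natural numbers; the definition is recalled in Section~\ref{sec:counters}.

\begin{theorem}\label{thm:undec}
From a two-counter machine $\mathcal M$ one can compute a finite set $\mathcal C_{\mathcal M}$ of finite nonempty connected $L_2$-structures such that a universal countable $\mathcal C_{\mathcal M}$-free structure exists if and only if $\mathcal M$, started with counters $(0,0)$, does not halt. Hence no algorithm solves the universality problem for $L_2$.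
\end{theorem}

\begin{corollary}\label{cor:sig}
No algorithm solves the universality problem for a finite relational signature that has two distinct relation symbols of arities at least $9$ and at least $2$.
\end{corollary}

The exact complexity is much higher than that of the halting problem. A set $B\subseteq\mathbb N$ is $\Pi^1_1$ if it has a definition $n\in B\iff\forall x\in 2^{\mathbb N}\,\psi(n,x)$ with $\psi$ arithmetical, and $\Sigma^1_1$ if its complement is $\Pi^1_1$; the same definitions apply to subsets of $2^{\mathbb N}$. The set $B$ is \emph{$\Pi^1_1$-complete} if it is $\Pi^1_1$ and for every $\Pi^1_1$ set $B'\subseteq\mathbb N$ there is a computable function $g$ with $n\in B'\iff g(n)\in B$. Arithmetical sets are $\Sigma^1_1$, and a $\Pi^1_1$-complete set is not $\Sigma^1_1$. Finite sets of finite structures are coded by natural numbers.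

\begin{theorem}\label{thm:pi11}
\begin{itemize}
\item[(a)] For every finite relational signature $L$, the set of those finite sets $\mathcal C$ of finite nonempty connected $L$-structures that admit a universal countable $\mathcal C$-free structure is $\Pi^1_1$.
\item[(b)] There is $k\ge2$ such that for $L=L_k$ this set is $\Pi^1_1$-complete. In particular it is not arithmetical.
\end{itemize}
\end{theorem}

Part (a) is not visible from the definition, which, read literally, has three alternating quantifiers over countable objects: there is $U$ such that for every $M$ there is an embedding.

\begin{remark}\label{rem:cs}
The universality problem can be posed inside any base class defined by universal axioms, for instance the class of simple graphs with a vertex coloring by two colors; constraints, $\mathcal C$-free structures and the universal structure are then all taken in the base class. By a result of Cherlin and Shi, for each finite relational signature $L$ the universality problem for $L$ reduces to the universality problem for graphs with a vertex coloring by two colors. If this reduction, applied to the single signature $L_2$, is effective, as a reduction of decision problems is, then Theorem~\ref{thm:undec} makes the latter problem undecidable as well. Nothing in this paper depends on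 this remark.
\end{remark}

Section~\ref{sec:examples} shows the mechanism in three small examples. Section~\ref{sec:constraints} attaches a set of constraints $\mathcal C_\Delta$ to a multihead automaton $\Delta$, and Section~\ref{sec:dichotomy} proves the central fact, Theorem~\ref{thm:dichotomy}, which translates universality for $\mathcal C_\Delta$ into a count of the infinite runs of $\Delta$. Section~\ref{sec:counters} lets the automata simulate register programs. Sections~\ref{sec:undec} and~\ref{sec:hard} derive the two lower bounds. Section~\ref{sec:upper}, which is independent of the rest, proves the upper bound.

\section{Three examples}\label{sec:examples}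

\begin{example}[no constraints]\label{ex:empty}
Let $\mathcal C=\emptyset$. Start with the empty structure and repeat the following step $\omega$ times: for every finite subset $F$ of the current structure and every set of atoms on $F\cup\{v\}$ each of which involves a new point $v$, add such a point with exactly these atoms. Every countable structure embeds into the union, one point at a time. So a universal structure exists.
\end{example}

\begin{example}[one label]\label{ex:one}
Let $L=\{E\}$ with $E$ binary, and require that every element have at most one outgoing edge. Since weak embeddings are injective, this takes two constraints: the structure with atoms $E(x,y),E(x,z)$ on three points, and the structure with atoms $E(x,x),E(x,z)$ on two points. A universal structure exists. Call a \emph{core} a single point without edges, a directed cycle of some length $m\ge1$, or a ray $v_0\to v_1\to\cdots$. Extend each core by giving every vertex infinitely many new in-neighbors and repeating this $\omega$ times, and let $U$ be the disjoint union of $\aleph_0$ copies of each extended core. Let $W$ be a component of a countable $\mathcal C$-free structure. Following outgoing edges from a fixed vertex of $W$ we end at a sink, enter a cycle, or trace a ray; this sink, cycle or ray is the core of $W$.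 Forward paths from adjacent vertices merge, so every vertex of $W$ reaches the core by a forward path. Map the core of $W$ onto the core of an unused component of $U$, and then, by induction on the distance to the core, map each further vertex to an unused new in-neighbor of the image of its out-neighbor. This map reflects edges: a sink goes to a sink, and for any other vertex the only edge leaving its image is the image of an edge.
\end{example}

\begin{example}[two labels]\label{ex:two}
Let $L=\{E_0,E_1\}$ with both symbols binary, and again require at most one outgoing edge in total: forbid all structures formed by two distinct atoms $E_i(x,y)$, $E_j(x,z)$ with the same first entry. There is no universal structure. For $\alpha\in2^{\mathbb N}$ let $M_\alpha$ have distinct elements $y_0,y_1,\dots$ and atoms $E_{\alpha(t)}(y_t,y_{t+1})$. Suppose that every $M_\alpha$ embeds into a countable $\mathcal C$-free structure $U$. Then $y_0$ has the same image $u$ for two different sequences $\alpha\ne\beta$. But only one labeled path leaves $u$, and the labels along it spell both $\alpha$ and $\beta$.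
\end{example}

In the last two examples each element starts a \emph{thread}, a path in which every element determines its successor and the label of the step. A countable structure contains only countably many threads, so uncountably many possible infinite label sequences rule out a universal structure; with a single possible sequence there was no obstruction. This suggests interpolating between the two examples: use constraints to allow only those label sequences that record a computation, and let a machine decide whether there are uncountably many of them. One then expects undecidability. Three difficulties stand in the way, and they dictate the construction.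

\emph{Memory.} A computation needs unbounded memory. A tape whose cells carry symbols and determine their successors is the structure of Example~\ref{ex:two}, and its uncountably many inscriptions would destroy universality whatever the machine does. We therefore use a tape without symbols, as in Example~\ref{ex:one}. Information is stored in the distances between several heads on it, and a head can detect only whether it coincides with a distinguished base head. This is the memory of a counter machine.

\emph{Nothing can be demanded.} Deleting atoms from a $\mathcal C$-free structure leaves it $\mathcal C$-free, and constraints see only bounded connected pieces. We cannot force the tape to look like $\mathbb N$, nor force a thread to begin in an initial configuration. All functional graphs and all positions of the heads occur, and the automaton itself must render the unintended ones harmless.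

\emph{A fixed signature.} The number of labels grows with the machine, while $L$ must not. We encode the $i$-th label by a directed cycle of length $i$ attached to the step. By the previous point, broken cycles occur too, and the universal structure has to accommodate them.

\section{Automata and their constraints}\label{sec:constraints}

\subsection{Multihead automata}

Fix $k\ge1$ and put $H=\{0,\dots,k\}$, the set of \emph{heads}; head $0$ is the \emph{base head}. A \emph{$k$-automaton} consists of a finite set $Q$ of states and a finite nonempty list $\Delta=\{\tau_1,\dots,\tau_N\}$ of distinct \emph{transitions}
\[
\tau=(q,\pi,\mu,q'),\qquad q,q'\in Q,\quad \pi\subseteq\{1,\dots,k\},\quad \mu\subseteq H .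
\]
We refer to the automaton as $\Delta$. A \emph{track} is a set $X$ with a total function $f\colon X\to X$. A \emph{configuration} over $(X,f)$ is a pair $(q;\bar x)$ with $q\in Q$ and $\bar x=(x_0,\dots,x_k)\in X^{k+1}$. The \emph{pattern} of $\bar x$ is
\[
\pi(\bar x)=\{\,j\in\{1,\dots,k\}: x_j=x_0\,\},
\]
and it is all that the automaton sees of the track. The transition $(q,\pi,\mu,q')$ \emph{applies} to $(q;\bar x)$ if $\pi(\bar x)=\pi$, and its \emph{result} is $(q';\bar x')$, where $x'_j=f(x_j)$ for $j\in\mu$ and $x'_j=x_j$ for $j\notin\mu$. A \emph{run} from a configuration $c$ is a finite or infinite sequence of transitions such that the first applies to $c$ and each later one applies to the result of its predecessor. A run is a sequence of transitions, and together with $c$ it determines the configurations it passes. A state $q$ is \emph{deterministic} if for each $\pi$ at most one transition begins with $(q,\pi)$.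

\begin{example}\label{ex:auto}
Let $k=1$, $Q=\{q,r\}$, $\tau_1=(q,\{1\},\{1\},r)$ and $\tau_2=(r,\emptyset,\{0\},q)$: when the heads coincide, head $1$ advances, and then the base head follows. On a track with distinct elements $a,\ b=f(a),\ c=f(b),\dots$ the run $\tau_1\tau_2\tau_1\cdots$ from $(q;a,a)$ passes $(r;a,b)$, $(q;b,b)$, $(r;b,c)$, and so on. On a track with $f(a)=a$ the run from $(q;a,a)$ stops at $(r;a,a)$. Both states are deterministic, so every configuration has at most one infinite run. If we add $\tau_3=(q,\{1\},\emptyset,q)$, then on the first track every infinite concatenation of the words $\tau_3$ and $\tau_1\tau_2$ is a run from $(q;a,a)$, and there are $2^{\aleph_0}$ of these.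
\end{example}

\subsection{The class $\mathcal K_\Delta$}

One step of a run will be recorded by one $A$-atom, written
\[
A(e,\;y,\bar x,\;y',\bar x'),\qquad |\bar x|=|\bar x'|=k+1 .
\]
Here $y,y'$ are consecutive elements of a thread, and $\bar x,\bar x'$ are the positions of the heads before and after the step. The element $e$ is the \emph{witness} of the atom, and the remaining tuple $\bar b=(y,\bar x,y',\bar x')$ is its \emph{body}; we also write $A(e,\bar b)$. The witness serves as a handle to which the label of the step is attached. In an $L_k$-structure, an element has the role
\begin{itemize}
\item \emph{gadget} if it occurs in a $T$-atom or as a witness,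
\item \emph{thread} if it occurs as $y$ or $y'$ in an $A$-atom,
\item \emph{track} if it occurs in $\bar x$ or $\bar x'$ in an $A$-atom.
\end{itemize}
A \emph{$T$-path} on $m$ vertices consists of distinct $v_1,\dots,v_m$ with $T(v_l,v_{l+1})$ for $l<m$. It is a \emph{$T$-cycle of length $m$} if also $T(v_m,v_1)$; for $m=1$ this is a loop $T(v,v)$. An $A$-atom is \emph{valid with label $\tau_i$}, where $1\le i\le N$, if its witness lies on a $T$-cycle of length $i$. Then $y$ is its \emph{source} and $y'$ its \emph{target}. If $\tau_i=(q,\pi,\mu,q')$, the atom \emph{assigns the datum} $(q;\bar x)$ to $y$ and the datum $(q';\bar x')$ to $y'$, and it \emph{yields the arrows} $x_j\to x'_j$ for $j\in\mu$. Figure~\ref{fig:run} shows three valid atoms.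

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \t in {0,1,2,3} \node[circle,draw,inner sep=1.5pt] (y\t) at (2.6*\t,0) {$y_{\t}$};
\draw[->,thick] (y0)--(y1); \draw[->,thick] (y1)--(y2); \draw[->,thick] (y2)--(y3);
\node (e0) at (1.3,1) {$e_0$}; \node (e1) at (3.9,1) {$e_1$}; \node (e2) at (6.5,1) {$e_2$};
\node (v) at (3.9,2) {$v$};
\path[->] (e0) edge[loop above] (e0) (e2) edge[loop above] (e2);
\path[->] (e1) edge[bend left] (v) (v) edge[bend left] (e1);
\draw[dotted,thick] (e0)--(1.3,0) (e1)--(3.9,0) (e2)--(6.5,0);
\node at (0,-0.65) {$(q;a,a)$}; \node at (2.6,-0.65) {$(r;a,b)$};
\node at (5.2,-0.65) {$(q;b,b)$}; \node at (7.8,-0.65) {$(r;b,c)$};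
\node (a) at (1.3,-1.6) {$a$}; \node (b) at (3.9,-1.6) {$b$}; \node (c) at (6.5,-1.6) {$c$};
\draw[->,dashed] (a)--(b); \draw[->,dashed] (b)--(c);
\end{tikzpicture}
\caption{The first three steps $\tau_1\tau_2\tau_1$ of a run of a two-head automaton, recorded by the atoms $A(e_0,y_0,a,a,y_1,a,b)$, $A(e_1,y_1,a,b,y_2,b,b)$ and $A(e_2,y_2,b,b,y_3,b,c)$. Top: the $T$-atoms; the length of the cycle through the witness $e_t$ is the index of the transition used at step $t$. Middle: the thread, with the state and head positions assigned to each element. Bottom: the arrows between track elements, which are not atoms but are read off from the $A$-atoms.}
\label{fig:run}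
\end{figure}

Let $\mathcal K_\Delta$ be the class of $L_k$-structures satisfying the following seven conditions. The first three make the labeling unambiguous.
\begin{itemize}
\item[(K1)] No element has two different roles.
\item[(K2)] Each element is the witness of at most one $A$-atom.
\item[(K3)] (a) Every element has $T$-in-degree and $T$-out-degree at most $1$. (b) There is no $T$-path on $N+1$ vertices. (c) The two ends of a $T$-path on at least two vertices are not both witnesses.
\end{itemize}
The other four concern valid atoms only. They say that a valid atom is a correct step, that a thread element carries one configuration, that it determines its step, and that the heads move along a function. If an atom is valid with several labels, they are imposed for each label.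
\begin{itemize}
\item[(K4)] If $A(e,y,\bar x,y',\bar x')$ is valid with label $(q,\pi,\mu,q')$, then $\pi(\bar x)=\pi$, and $x'_j=x_j$ for $j\notin\mu$.
\item[(K5)] All data assigned to the same element coincide.
\item[(K6)] Valid atoms with the same source have the same label and the same target.
\item[(K7)] Arrows with the same origin have the same end.
\end{itemize}

A \emph{gadget} of $M$ is a connected component of the directed graph formed by the $T$-atoms on the set of gadget elements.

\begin{lemma}\label{lem:gadget}
Let $M\in\mathcal K_\Delta$. Every gadget of $M$ is a directed path or a directed cycle with at most $N$ vertices and contains at most one witness. An $A$-atom is valid if and only if the gadget of its witness is a cycle, and then its label is unique.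
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_m$ be a $T$-path of maximal length in a given gadget; $m\le N$ by (K3b). An edge leaving $v_m$ ends on the path by maximality, and it ends at $v_1$ because each other vertex of the path has its only incoming edge from its predecessor on the path. Symmetrically, an edge entering $v_1$ starts at $v_m$. By (K3a) no further edges meet the path. So the gadget is this path or the cycle obtained by closing it. Any two distinct vertices of a path or cycle are the ends of a $T$-path, so (K3c) allows at most one witness. A witness lies on a $T$-cycle exactly when its gadget is a cycle, and that is then the only cycle through it.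
\end{proof}

\subsection{The constraints}

Let $\mathcal C_\Delta$ consist of one representative of each isomorphism type of nonempty connected $L_k$-structure that has at most $2N+2$ atoms, has every element in some atom, and does not belong to $\mathcal K_\Delta$. There are finitely many structures with at most $2N+2$ atoms and no other elements, and (K1)--(K7) can be tested on each, so $\mathcal C_\Delta$ is finite and computable from $\Delta$.

\begin{lemma}\label{lem:free}
An $L_k$-structure is $\mathcal C_\Delta$-free if and only if it belongs to $\mathcal K_\Delta$.
\end{lemma}

\begin{proof}
Let $\phi\colon C\to M$ be a weak embedding. It carries atoms to atoms position by position, distinct atoms to distinct atoms, and $T$-paths and $T$-cycles to $T$-paths and $T$-cycles with the same number of vertices. Hence it carries an element with a given role to an element with that role, witnesses to witnesses, valid atoms to valid atoms with the same label, data to data and arrows to arrows. A failure of one of (K1)--(K7) consists of the presence of such objects together with equalities and inequalities between their elements, labels and states, and the injective map $\phi$ preserves both equalities and inequalities. So if $C\notin\mathcal K_\Delta$ then $M\notin\mathcal K_\Delta$. Thus the members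 of $\mathcal K_\Delta$ are $\mathcal C_\Delta$-free.

Conversely let $M\notin\mathcal K_\Delta$. We find a set of at most $2N+2$ atoms of $M$ that exhibits a failure and is connected. A failure of (K1), (K2) or (K3a) is exhibited by one atom or by two atoms with a common element. A failure of (K3b) is exhibited by $N$ atoms forming a path. If (K3b) holds and (K3c) fails, we need a path with at most $N-1$ atoms and an $A$-atom at each end. A failure of (K4) is exhibited by one valid atom together with a cycle of length at most $N$ through its witness. A failure of (K5), (K6) or (K7) involves two valid atoms with labels, possibly the same atom twice, which share the element that receives the data, the source, or the origin of the arrows; with their cycles these are at most $2(N+1)$ atoms. In each case the chosen atoms, on the set of their elements, form a connected structure outside $\mathcal K_\Delta$. It is isomorphic to a member of $\mathcal C_\Delta$, and the inclusion is a weak embedding into $M$.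
\end{proof}

\section{Universality and the number of runs}\label{sec:dichotomy}

\begin{theorem}\label{thm:dichotomy}
Let $\Delta$ be a $k$-automaton. A universal countable $\mathcal C_\Delta$-free structure exists if and only if for every track $(X,f)$ and every configuration $c$ over it, the set of infinite runs from $c$ is countable.
\end{theorem}

For the automata of Example~\ref{ex:auto}, a universal structure exists for $\{\tau_1,\tau_2\}$ and does not exist for $\{\tau_1,\tau_2,\tau_3\}$.

\subsection{Uncountably many runs}\label{sub:many}

This direction is the argument of Example~\ref{ex:two}. Suppose that $c$ over $(X,f)$ has uncountably many infinite runs. For such a run $\rho=(\tau_{i(0)},\tau_{i(1)},\dots)$, passing the configurations $(q_t;\bar x^t)$, let $M_\rho$ consist of the elements of $X$ that occur in some $\bar x^t$, distinct new elements $y_0,y_1,\dots$, and for each $t$ a new $T$-cycle of length $i(t)$ with a chosen vertex $e_t$ and the atom $A(e_t,y_t,\bar x^t,y_{t+1},\bar x^{t+1})$, as in Figure~\ref{fig:run}.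

The countable structure $M_\rho$ lies in $\mathcal K_\Delta$. Track, thread and gadget elements are disjoint by construction, which gives (K1). The $T$-atoms form disjoint cycles of length at most $N$, each with one witness, which is the witness of one atom; this gives (K2) and (K3). The $t$-th atom is valid with label $\tau_{i(t)}$, and (K4) holds because $\rho$ is a run. The element $y_t$ receives the datum $(q_t;\bar x^t)$ from the $t$-th atom and, if $t>0$, the same datum from the previous one, so (K5) holds. It is the source of one atom only, so (K6) holds. All arrows have the form $x\to f(x)$, so (K7) holds.

Suppose that $U$ is universal, and choose embeddings $\phi_\rho\colon M_\rho\to U$. Since $U$ is countable there are runs $\rho\ne\sigma$ with $\phi_\rho(y_0)=\phi_\sigma(y_0)$. If $\phi_\rho(y_t)=\phi_\sigma(y_t)$, then the images of the $t$-th atoms of $M_\rho$ and $M_\sigma$ are valid atoms of $U$ with the same source. By (K6) in $U$, which holds by Lemma~\ref{lem:free}, the $t$-th transitions of $\rho$ and $\sigma$ agree and $\phi_\rho(y_{t+1})=\phi_\sigma(y_{t+1})$. By induction $\rho=\sigma$, a contradiction. Only the preservation of atoms was used, so there is not even a countable $\mathcal C_\Delta$-free structure into which all $M_\rho$ weakly embed.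

\subsection{Systems}\label{sub:systems}

For the converse we have to build a universal structure. Members of $\mathcal K_\Delta$ cannot in general be glued along a common substructure: a thread element of the common part may have different successors on the two sides, in violation of (K6). The remedy is to name as functions everything that an element determines, namely its successor, its heads and the end of its arrow, and to glue only along subsets closed under these functions. All these functions are unary, which makes the gluing free of conditions. The gadgets carry no further interaction and are put back afterwards.

\begin{definition}\label{def:system}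
A \emph{system} $\mathfrak S$ consists of a track $(X,f)$, a set $Y$ disjoint from $X$, a map $\nu\colon Y\to Y$, a map $\gamma$ assigning to each $y\in Y$ a configuration
\[
\gamma(y)=(\mathrm{st}(y);\bar h(y)),\qquad \bar h(y)=(h_0(y),\dots,h_k(y)),
\]
over $(X,f)$, and a partial map $\ell$ from $Y$ to $\Delta$, such that for all $y\in Y$:
\begin{itemize}
\item[(S1)] if $\ell(y)$ is undefined, then $\nu(y)=y$;
\item[(S2)] if $\ell(y)=\tau$, then $\tau$ applies to $\gamma(y)$ and its result is $\gamma(\nu(y))$.
\end{itemize}
The sets $X$ and $Y$ may be empty. An \emph{embedding} $\eta\colon\mathfrak S\to\mathfrak S'$ is an injective map sending $X$ into $X'$ and $Y$ into $Y'$ that commutes with $f,\nu,h_0,\dots,h_k$, preserves $\mathrm{st}$, and satisfies $\ell'(\eta y)=\ell(y)$ in the sense that both sides are undefined or both are defined and equal.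
\end{definition}

The conditions (S1) and (S2) at $y$ mention only elements obtained from the single element $y$ by applying the functions $f,\nu,h_j$. Three closure properties follow. A subset of a system closed under these functions is a system, called a \emph{subsystem}. The union of a chain of systems, each a subsystem of the next, is a system. Finally, suppose that $\mathfrak A$ is a subsystem of each of the systems $\mathfrak B_s$ and that any two of these intersect exactly in $\mathfrak A$. Then $\bigcup_s\mathfrak B_s$ is a system containing each $\mathfrak B_s$ as a subsystem: every element lies in some $\mathfrak B_s$, where its sort, its function values, its state and its label are defined, and the definitions agree on $\mathfrak A$. We call this \emph{free amalgamation} over $\mathfrak A$.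

A system is \emph{finitely generated} if it is the closure of a finite subset under the functions; such a system is countable. A universal countable system can be assembled by free amalgamation as soon as there are only countably many finitely generated ones. The count begins with the fact that makes an unlabeled tape affordable. A \emph{marked unary algebra} is a tuple $(W,g,z_1,\dots,z_s)$ with $g\colon W\to W$ such that every element of $W$ has the form $g^a(z_l)$; isomorphisms are required to respect the marks.

\begin{lemma}\label{lem:unary}
There are only countably many marked unary algebras up to isomorphism.
\end{lemma}

\begin{proof}
Order the pairs $(l,a)\in\{1,\dots,s\}\times\mathbb N$ lexicographically; this is a well-order. For each $l$ let $a_l\in\mathbb N\cup\{\infty\}$ be least such that $g^{a_l}(z_l)=g^b(z_m)$ for some $(m,b)<(l,a_l)$. The \emph{record} of the algebra lists the $a_l$ and, for each finite $a_l$, one such pair $(m_l,b_l)$. There are countably many possible records, and we show that the record determines the algebra.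

Call $(l,a)$ \emph{reduced} if $a<a_l$. Distinct reduced pairs give distinct elements, since $g^a(z_l)=g^b(z_m)$ with $(m,b)<(l,a)$ forces $a_l\le a$. If $(l,a)$ is not reduced, then $g^a(z_l)=g^{a-a_l+b_l}(z_{m_l})$, and $(m_l,a-a_l+b_l)<(l,a)$ because either $m_l<l$, or $m_l=l$ and $b_l<a_l$. Repeating this replacement leads from any pair $(l,a)$ to a reduced pair $\mathrm{red}(l,a)$ that gives the same element and depends only on the record. So $W$ is in bijection with the set of reduced pairs, and under this bijection $g$ becomes $(l,a)\mapsto\mathrm{red}(l,a+1)$ and $z_l$ becomes $\mathrm{red}(l,0)$.
\end{proof}

\begin{lemma}\label{lem:fg}
Suppose that every configuration over every track has only countably many infinite runs. Then there are only countably many finitely generated systems up to isomorphism.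
\end{lemma}

\begin{proof}
For $y\in Y$ let $w(y)$ be the sequence $\ell(y),\ell(\nu y),\ell(\nu^2y),\dots$, continued as long as the terms are defined, and let $|w(y)|\le\infty$ be its length. By (S2), $w(y)$ is a run from $\gamma(y)$ over $(X,f)$. By (S1), $\nu^a(y)=\nu^{|w(y)|}(y)$ for $a\ge|w(y)|$. Hence
\begin{equation}\label{eq:word}
\gamma(\nu^ay)\text{ is the configuration reached from }\gamma(y)\text{ by the first }\min(a,|w(y)|)\text{ transitions of }w(y).
\end{equation}
In particular $h_j(\nu^ay)$ is an $f$-iterate of $h_j(y)$.

Let $\mathfrak S$ be generated by $x_1,\dots,x_r\in X$ and $y_1,\dots,y_s\in Y$, and let $\bar z$ be the list $x_1,\dots,x_r,\bar h(y_1),\dots,\bar h(y_s)$. The $f$-iterates of the entries of $\bar z$ and the $\nu$-iterates of the $y_i$ together form a set closed under all functions, so $(X,f,\bar z)$ and $(Y,\nu,\bar y)$ are marked unary algebras. Consider the following invariants: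
\begin{enumerate}
\item the numbers $r,s$ and the states $\mathrm{st}(y_i)$;
\item the isomorphism type of $(X,f,\bar z)$;
\item the isomorphism type of $(Y,\nu,\bar y)$;
\item the sequences $w(y_1),\dots,w(y_s)$.
\end{enumerate}
They determine $\mathfrak S$ up to isomorphism. Let $\mathfrak S'$ have the same invariants, and let $\eta$ be the union of isomorphisms $(X,f,\bar z)\to(X',f',\bar z')$ and $(Y,\nu,\bar y)\to(Y',\nu',\bar y')$. Then $\eta$ commutes with $f$ and $\nu$ and sends $\nu^ay_i$ to $\nu'^ay'_i$. The label $\ell(\nu^ay_i)$ is the term of $w(y_i)$ with index $a$ if $a<|w(y_i)|$ and is undefined otherwise, so $\eta$ preserves $\ell$. On $X$ the map $\eta$ is an isomorphism of tracks that carries $\gamma(y_i)$ to $\gamma'(y'_i)$, so by \eqref{eq:word} it carries $\gamma(\nu^ay_i)$ to $\gamma'(\nu'^ay_i')$. Thus $\eta$ preserves states and commutes with the $h_j$.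

By Lemma~\ref{lem:unary} there are countably many possibilities for the first three invariants. The first two determine the track together with the configurations $\gamma(y_i)$ up to isomorphism, and with them the set of infinite runs from each $\gamma(y_i)$. Each $w(y_i)$ is a finite sequence of transitions or a member of this set, which is countable by hypothesis. This is the only use of the hypothesis.
\end{proof}

\begin{lemma}\label{lem:univsys}
Under the hypothesis of Lemma~\ref{lem:fg} there is a countable system $\mathfrak S^*$ into which every countable system embeds.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a countable set of representatives of the finitely generated systems. A \emph{task} for a countable system $\mathfrak S$ is a triple $(\mathfrak A,\mathfrak B,\epsilon)$ with $\mathfrak A$ a finitely generated, possibly empty, subsystem of $\mathfrak S$, $\mathfrak B\in\mathcal B$, and $\epsilon\colon\mathfrak A\to\mathfrak B$ an embedding. There are countably many tasks, since $\epsilon$ is determined by the images of finitely many generators. Put $\mathfrak S_0=\emptyset$. Given $\mathfrak S_i$, take for each of its tasks a copy of $\mathfrak B$ in which $\epsilon(\mathfrak A)$ is identified with $\mathfrak A$ and all other elements are new, and amalgamate it freely with $\mathfrak S_i$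 over $\mathfrak A$. Let $\mathfrak S_{i+1}$ be the free amalgam over $\mathfrak S_i$ of the systems so obtained, and let $\mathfrak S^*=\bigcup_i\mathfrak S_i$. This is a countable system.

A countable system $\mathfrak S$ is the union of a chain $\emptyset=\mathfrak A_0\subseteq\mathfrak A_1\subseteq\cdots$ of finitely generated subsystems. Suppose that $\eta_i\colon\mathfrak A_i\to\mathfrak S^*$ is an embedding. Its image is finitely generated and therefore lies in some $\mathfrak S_m$. Choose an isomorphism $\psi$ from $\mathfrak A_{i+1}$ onto some $\mathfrak B\in\mathcal B$. Then $(\eta_i(\mathfrak A_i),\mathfrak B,\psi\eta_i^{-1})$ is a task for $\mathfrak S_m$, so there is an embedding $\iota\colon\mathfrak B\to\mathfrak S_{m+1}$ with $\iota\psi\eta_i^{-1}$ the identity on $\eta_i(\mathfrak A_i)$. The embedding $\eta_{i+1}=\iota\psi$ extends $\eta_i$. The union of the $\eta_i$ embeds $\mathfrak S$ into $\mathfrak S^*$.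
\end{proof}

\subsection{The universal structure}\label{sub:universal}

Assume that all sets of infinite runs are countable, and let $\mathfrak S^*$ be as in Lemma~\ref{lem:univsys}, with parts $X^*$ and $Y^*$. Let $Z^*$ be a new countably infinite set; it will receive the thread elements that lie in no valid atom and the elements that lie in no atom. The structure $U$ consists of $X^*\cup Y^*\cup Z^*$ and the following pairwise disjoint sets of new elements, each taken in $\aleph_0$ copies, and it has no atoms other than those listed.
\begin{itemize}
\item \emph{Path gadgets.} For every tuple $\bar b=(y,\bar x,y',\bar x')$ with $y,y'\in Y^*\cup Z^*$ and $\bar x,\bar x'\in (X^*)^{k+1}$, and all $1\le p\le m\le N$: a $T$-path $v_1,\dots,v_m$ with the atom $A(v_p,\bar b)$.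
\item \emph{Cycle gadgets.} For every $y\in Y^*$ with $\ell(y)$ defined, say $\ell(y)=\tau_i$: a $T$-cycle of length $i$ with a chosen vertex $v$ and the atom $A(v,y,\bar h(y),\nu y,\bar h(\nu y))$.
\item \emph{Free gadgets.} A $T$-path on $m$ vertices for each $2\le m\le N$ and a $T$-cycle of each length $m\le N$, without $A$-atoms.
\end{itemize}
An atom whose witness lies on a path is not valid and is subject to (K1)--(K3) only; this is why path gadgets are attached to all bodies, and cycle gadgets only to those that $\mathfrak S^*$ prescribes.

\medskip\noindent\emph{The structure $U$ is countable and $\mathcal C_\Delta$-free.} It is a countable union of countable sets. By Lemma~\ref{lem:free} we check (K1)--(K7). Track elements lie in $X^*$, thread elements in $Y^*\cup Z^*$, and gadget elements are the new ones, so (K1) holds. The $T$-atoms form disjoint paths and cycles with at most $N$ vertices, each with at most one witness, which is the witness of one atom; this gives (K2) and (K3). The valid atoms are those of the cycle gadgets. The valid atoms with source $y$ have label $\ell(y)$ and target $\nu y$, which gives (K6). By (S2) they satisfy (K4), their arrows have the form $x\to f(x)$, which gives (K7), and they assign $\gamma(y)$ to $y$ and $\gamma(\nu y)$ to $\nu y$. So an element $u\in Y^*$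 receives no datum other than $\gamma(u)$, which gives (K5).

\medskip\noindent\emph{The system of a structure.} Let $M\in\mathcal K_\Delta$ be countable. Let $X_M$ be the set of its track elements, $Y_M$ the set of elements to which a datum is assigned, and $Z_M$ the set of the other thread elements and the elements lying in no atom. Every element of an atom has a role, so by (K1) the sets $X_M,Y_M,Z_M$ and the set of gadget elements partition $M$. Define $\mathfrak S(M)$ on $X_M\cup Y_M$ as follows. If $x$ is the origin of an arrow let $f(x)$ be its end, which is unique by (K7), and otherwise let $f(x)=x$. Let $\gamma(y)$ be the datum assigned to $y$, which is unique by (K5). If $y$ is the source of a valid atom let $\ell(y)$ be its label and $\nu(y)\in Y_M$ its target, both unique by (K6); otherwise let $\ell(y)$ be undefined and $\nu(y)=y$. Then (S1) holds. For (S2), let $A(e,y,\bar x,y',\bar x')$ be valid with label $\tau=(q,\pi,\mu,q')$. Then $\gamma(y)=(q;\bar x)$ and $\gamma(\nu y)=(q';\bar x')$. By (K4), $\tau$ applies to $\gamma(y)$ and $x'_j=x_j$ for $j\notin\mu$, and for $j\in\mu$ the arrow $x_j\to x'_j$ gives $x'_j=f(x_j)$. So $\mathfrak S(M)$ is a countable system.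

\medskip\noindent\emph{The embedding.} Let $\phi$ be the union of an embedding $\mathfrak S(M)\to\mathfrak S^*$ and an injection $Z_M\to Z^*$. We extend $\phi$ to the gadgets of $M$, which are described by Lemma~\ref{lem:gadget}; a witness belongs to exactly one $A$-atom by (K2). Let $G$ be a gadget of $M$.
\begin{itemize}
\item If $G$ contains no witness, its elements occur in $T$-atoms, so $G$ is a cycle or a path on at least two vertices. Map it isomorphically onto a free gadget.
\item If $G$ is a path $v_1,\dots,v_m$ with an atom $A(v_p,\bar b)$, then $\phi\bar b$ has its thread entries in $Y^*\cup Z^*$ and its track entries in $X^*$. Map $G$ onto a path gadget for $\phi\bar b,p,m$.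
\item If $G$ is a cycle of length $i$ with an atom $A(e,\bar b)$, the atom is valid with label $\tau_i$. In $\mathfrak S(M)$ its source $y$ satisfies $\ell(y)=\tau_i$ and $\bar b=(y,\bar h(y),\nu y,\bar h(\nu y))$. Since $\phi$ is an embedding of systems, $\ell(\phi y)=\tau_i$ and $\phi\bar b$ is the body of the atom in each cycle gadget for $\phi y$. Map $G$ isomorphically onto such a gadget, witness to witness.
\end{itemize}
There are $\aleph_0$ copies of everything, so distinct gadgets of $M$ can be sent to distinct gadgets of $U$. The map $\phi$ is then injective and preserves atoms. It also reflects them, and here the private witnesses pay off. The first entry of any atom of $U$ lies in a gadget $G'$. If that entry is in the image of $\phi$, then $G'=\phi(G)$ for a gadget $G$ of $M$, because only gadget elements of $M$ are mapped into gadgets. By the choice of $G'$, every atom of $U$ with first entry in $G'$ is the image of an atom of $M$. As $\phi$ is injective, an atom $R(\phi\bar a)$ of $U$ therefore comes from the atom $R(\bar a)$ of $M$. So $\phi$ is an embedding, $U$ is universal, and Theorem~\ref{thm:dichotomy} is proved.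

\section{Heads as counters}\label{sec:counters}

On the track $(\mathbb N,a\mapsto a+1)$ the difference $x_j-x_0$, when nonnegative, is a counter: moving head $j$ increments it, moving all heads except $j$ decrements it and leaves the other differences fixed, and the pattern tells whether it is zero. Theorem~\ref{thm:dichotomy} quantifies over all tracks, and on other tracks this may fail. Let $f(a)=f(b)=b$ with $a\ne b$, and start with $x_0=x_1=a$. Two moves of head $1$ followed by one move of head $0$ lead to $x_0=x_1=b$, so $0+1+1-1$ reads as $0$. The trouble is that the orbit of $a$ repeats without returning to $a$. We isolate the points where this does not happen.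

Fix a track $(X,f)$. An element $x$ is \emph{regular} if either the iterates $f^a(x)$, $a\ge0$, are pairwise distinct, in which case we put $\lambda(x)=\infty$, or $f^a(x)=x$ for some $a\ge1$, in which case $\lambda(x)$ is the least such $a$. In both cases the elements $f^c(x)$ with $0\le c<\lambda(x)$ are pairwise distinct, and $f(x)$ is regular with $\lambda(f(x))=\lambda(x)$. For every $x\in X$, the iterate $f^a(x)$ is regular for all sufficiently large $a$: either $x$ has distinct iterates, or $f^a(x)=f^{a'}(x)$ for some $a<a'$ and then $f^a(x)$ is periodic. Consequently,
\begin{equation}\label{eq:regular}
\text{if the base head moves infinitely often in a run, it is regular from some time on.}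
\end{equation}

Let $\bar x\in X^{k+1}$ with $x_0$ regular, and let $1\le j\le k$. Head $j$ \emph{has value $c$} in $\bar x$ if $x_j=f^c(x_0)$ and $0\le c<\lambda(x_0)$; such a $c$ is unique if it exists. The tuple $\bar x$ is \emph{exact with value} $\bar c=(c_1,\dots,c_k)$ if head $j$ has value $c_j$ for every $j$. The number $\lambda(x_0)$ is the capacity of the counters.

\begin{lemma}\label{lem:value}
Let $x_0$ be regular, $\lambda=\lambda(x_0)$, and $1\le j\le k$. Head $j$ has value $0$ in $\bar x$ if and only if $j\in\pi(\bar x)$. Suppose that head $j$ has value $c$ in $\bar x$ and that $\bar x'$ arises from $\bar x$ by moving the heads in $\mu$.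
\begin{itemize}
\item[(i)] If $0$ and $j$ both belong to $\mu$, or neither does, then head $j$ has value $c$ in $\bar x'$.
\item[(ii)] If $0\in\mu$, $j\notin\mu$ and $c>0$, then head $j$ has value $c-1$ in $\bar x'$.
\item[(iii)] If $0\notin\mu$ and $j\in\mu$, then either $c+1<\lambda$, head $j$ has value $c+1$ in $\bar x'$ and $j\notin\pi(\bar x')$, or $c+1=\lambda$ and $j\in\pi(\bar x')$.
\end{itemize}
\end{lemma}

\begin{proof}
The first statement holds because $f^0(x_0)=x_0$ and $0<\lambda$. In all cases $x'_0\in\{x_0,f(x_0)\}$ is regular with the same $\lambda$. In (i), either nothing relevant moves or $x'_j=f(f^c(x_0))=f^c(x'_0)$. In (ii), $x'_j=f^c(x_0)=f^{c-1}(x'_0)$. In (iii), $x'_j=f^{c+1}(x'_0)$ with $x_0'=x_0$. If $c+1<\lambda$ the value is $c+1\ne0$, so $j\notin\pi(\bar x')$ by uniqueness of values. If $c+1=\lambda$ then $x_0$ has period $\lambda$ and $x'_j=x_0$.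
\end{proof}

The lemma treats one head at a time and needs no hypothesis on the others; Section~\ref{sec:hard} uses this. Part (iii) says that an \emph{overflow}, the case $c+1=\lambda$, can be detected: after an increment the counter reads zero.

A \emph{$k$-register program} $\mathcal P$ acts on $k$ registers holding natural numbers. It has instructions $1,\dots,m$, each of one of the forms $\mathrm{inc}(j;l)$ (increment register $j$ and go to instruction $l$), $\mathrm{dec}(j;l,l')$ (if register $j$ is $0$ go to $l'$, otherwise decrement it and go to $l$), and $\mathrm{halt}$. It is started at instruction $1$ unless we say otherwise. A \emph{two-counter machine} is a $2$-register program.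

To list transitions we write ``$q\xrightarrow{\mu}q'$ if $\dots$'' for the set of all $(q,\pi,\mu,q')$ with $\pi$ satisfying the stated condition, and we omit the condition when all $\pi$ are allowed. The \emph{block} of $\mathcal P$ with \emph{exit} $q_{\mathrm{out}}$ has a state $q_i$ for each instruction $i$, a further state $\hat q_i$ for each increment instruction $i$, and the transitions
\[
\begin{array}{lll}
i=\mathrm{inc}(j;l): & q_i\xrightarrow{\{j\}}\hat q_i; & \hat q_i\xrightarrow{\emptyset}q_l\ \text{ if } j\notin\pi;\\[3pt]
i=\mathrm{dec}(j;l,l'): & q_i\xrightarrow{\emptyset}q_{l'}\ \text{ if } j\in\pi; & q_i\xrightarrow{H\setminus\{j\}}q_l\ \text{ if } j\notin\pi;\\[3pt]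
i=\mathrm{halt}: & q_i\xrightarrow{\emptyset}q_{\mathrm{out}}. &
\end{array}
\]
The exit is not a state of the block. Whenever an automaton contains a block, it has no other transitions starting at states of the block, so these states are deterministic.

\begin{lemma}\label{lem:sim}
Let $q_i$ be a state of the block of $\mathcal P$, let $\bar x$ be exact with value $\bar c$, and follow the unique run from $(q_i;\bar x)$ as long as it stays in the block.
\begin{itemize}
\item[(a)] If the run reaches the exit, then $\mathcal P$, started at instruction $i$ with register contents $\bar c$, halts, and the tuple of heads on arrival at the exit is exact with value the final register contents.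
\item[(b)] If $\lambda(x_0)=\infty$ and $\mathcal P$ halts from $i$ and $\bar c$, then the run reaches the exit.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose that $i$ is not a halt instruction and that $\mathcal P$ passes in one step from $(i,\bar c)$ to $(i',\bar c')$. We claim that the run either arrives at $(q_{i'};\bar x')$ with $\bar x'$ exact of value $\bar c'$ and $\lambda(x'_0)=\lambda(x_0)$, or stops at $\hat q_i$, the latter only if $\lambda(x_0)<\infty$. Let $i=\mathrm{dec}(j;l,l')$. If $c_j=0$ then $j\in\pi(\bar x)$, and the run goes to $q_{l'}$ without moving. If $c_j>0$ then $j\notin\pi(\bar x)$, all heads except $j$ move, head $j$ gets value $c_j-1$ by Lemma~\ref{lem:value}(ii), and the other values are unchanged by (i). Let $i=\mathrm{inc}(j;l)$. Head $j$ alone moves, and the other values are unchanged by (i). By (iii), either head $j$ gets value $c_j+1$ and the run continues from $\hat q_i$ to $q_l$, or $c_j+1=\lambda(x_0)<\infty$ and no transition applies at $\hat q_i$. By induction the run follows the computation of $\mathcal P$ until it stops by overflow or arrives at a state $q_i$ with $i$ a halt instruction. The exit is entered only from such a state, and without moving. Both statements follow.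
\end{proof}

\section{Undecidability}\label{sec:undec}

Let $k=2$ and let $\mathcal M$ be a two-counter machine. We want an automaton that makes a free binary choice each time $\mathcal M$ halts and then restarts $\mathcal M$ from $(0,0)$. If $\mathcal M$ halts there will be infinitely many choices. If it does not, no run from any configuration over any track may be offered infinitely many choices. The restart is what makes this possible, because the automaton can produce the value $(0,0)$ by itself, whatever the heads did before: it waits until they coincide.

Let $\Delta_{\mathcal M}$ consist of
\begin{itemize}
\item the block of $\mathcal M$, with states $q_i,\hat q_i$ and exit a new state $*$;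
\item the transitions $*\xrightarrow{\emptyset}r_b$ and $r_b\xrightarrow{H}R_1$ for $b=0,1$;
\item the block, with exit $q_1$, of the \emph{clearing program} $1\colon\mathrm{dec}(1;1,2)$, $2\colon\mathrm{dec}(2;2,3)$, $3\colon\mathrm{halt}$, whose states we call $R_1,R_2,R_3$.
\end{itemize}
Thus $R_1$ moves heads $0,2$ until $x_1=x_0$, and $R_2$ moves heads $0,1$ until $x_2=x_0$. Between two consecutive visits to $*$ a run passes $r_0$ or $r_1$, then $R_1,R_2,R_3$, then $q_1$, and then stays in the block of $\mathcal M$.

\begin{lemma}\label{lem:count}
A configuration $c$ has uncountably many infinite runs of $\Delta_{\mathcal M}$ if and only if some infinite run from $c$ visits $*$ infinitely often.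
\end{lemma}

\begin{proof}
All states other than $*$ are deterministic; at $*$ two transitions apply to every configuration; and $(r_0;\bar x)$ and $(r_1;\bar x)$ lead to the same next configuration. So, if we disregard the difference between $r_0$ and $r_1$, all maximal runs from $c$ pass the same sequence of configurations, and a maximal run is given by an arbitrary choice of a bit at each occurrence of $*$ in this sequence. If the sequence is infinite with infinitely many occurrences of $*$, there are $2^{\aleph_0}$ infinite runs. Otherwise there are finitely many.
\end{proof}

\begin{lemma}\label{lem:halt}
The machine $\mathcal M$ halts on $(0,0)$ if and only if some infinite run of $\Delta_{\mathcal M}$, from some configuration over some track, visits $*$ infinitely often.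
\end{lemma}

\begin{proof}
Suppose that $\mathcal M$ halts on $(0,0)$. Take the track $(\mathbb N,a\mapsto a+1)$, where $\lambda=\infty$ everywhere, and a configuration $(q_1;w,w,w)$, which is exact with value $(0,0)$. By Lemma~\ref{lem:sim} the run reaches $*$ with an exact tuple. The move at $r_0$ preserves exactness by Lemma~\ref{lem:value}(i). The clearing program halts on every input with contents $(0,0)$, so by Lemma~\ref{lem:sim} the run returns to $q_1$ with all heads equal. This repeats forever.

Conversely, take a run that visits $*$ infinitely often. The base head moves at each visit to $r_0$ or $r_1$, so by \eqref{eq:regular} it is regular from some time on. Consider the passage between two consecutive visits to $*$ after that time. The state $R_1$ is left with $x_1=x_0$. The moves at $R_2$ apply $f$ to both $x_0$ and $x_1$ and so preserve this equality, and $R_2$ is left with $x_2=x_0$. Hence the block of $\mathcal M$ is entered at a configuration $(q_1;w,w,w)$ with $w$ regular, which is exact with value $(0,0)$. The run reaches the exit $*$, so $\mathcal M$ halts on $(0,0)$ by Lemma~\ref{lem:sim}(a).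
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Put $\mathcal C_{\mathcal M}=\mathcal C_{\Delta_{\mathcal M}}$; it is computable from $\mathcal M$, and the signature $L_2$ does not depend on $\mathcal M$. By Theorem~\ref{thm:dichotomy} and Lemmas~\ref{lem:count} and~\ref{lem:halt}, a universal countable $\mathcal C_{\mathcal M}$-free structure exists if and only if $\mathcal M$ does not halt on $(0,0)$. The halting problem for two-counter machines is undecidable \cite[Ch.~14]{minsky}, and it remains so for the fixed input $(0,0)$, since any given input is produced from $(0,0)$ by increments prefixed to the program.
\end{proof}

\begin{remark}\label{rem:safeguards}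
Lemma~\ref{lem:halt} fails if either safeguard is removed. Let $\mathcal M$ be $1\colon\mathrm{dec}(1;2,1)$, $2\colon\mathrm{halt}$, which does not halt on $(0,0)$. If $r_b$ led directly to $q_1$, then the run from $(q_1;1,0,1)$ over $\mathbb N$ would visit $*$ infinitely often, because head $1$ stays behind the base head and register $1$ never reads zero. In $\Delta_{\mathcal M}$ this run visits $*$ once and then stays at $R_1$ forever. Next let $\mathcal M$ be $1\colon\mathrm{inc}(1;2)$, $2\colon\mathrm{dec}(1;1,3)$, $3\colon\mathrm{halt}$, which does not halt on $(0,0)$ either. On a one-point track all registers always read zero. Without the test at $\hat q_1$ the run from $q_1$ would pass $q_2,q_3,*$ and return to $q_1$ forever; with the test it stops at $\hat q_1$.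
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:sig}]
Let $L'$ contain distinct symbols $A'$ and $T'$ of arities at least $9$ and at least $2$. Call an atom \emph{special} if it is an $A'$-atom whose entries beyond the ninth all equal the first, or a $T'$-atom whose entries beyond the second all equal the second. For an $L_2$-structure $M$ let $M'$ be the $L'$-structure on the same set whose atoms are obtained by padding the $A$-atoms and $T$-atoms of $M$ to special atoms. Then $M\mapsto M'$ is a bijection onto the $L'$-structures all of whose atoms are special; $M$ and $M'$ have the same Gaifman graph; and a map $M_1\to M_2$ is a weak embedding, or an embedding, if and only if it is one as a map $M_1'\to M_2'$.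

Let $\mathcal D$ consist, up to isomorphism, of all $L'$-structures formed by a single atom that is not special, on the set of its entries. These are finitely many, finite, nonempty and connected. A structure with an atom that is not special contains a member of $\mathcal D$ weakly. Conversely, an injective map preserves the relation symbol and the equalities and inequalities between the entries of an atom, so the image of an atom that is not special is not special. Thus the $\mathcal D$-free structures are exactly the structures $M'$. For $\mathcal C'=\mathcal D\cup\{C':C\in\mathcal C_{\mathcal M}\}$, the $\mathcal C'$-free structures are exactly the $M'$ with $M$ $\mathcal C_{\mathcal M}$-free, with the same embeddings. So $\mathcal C'$ admits a universal structure if and only if $\mathcal C_{\mathcal M}$ does, and $\mathcal C'$ is computable from $\mathcal M$.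
\end{proof}

\section{$\Pi^1_1$-hardness}\label{sec:hard}

In $\Delta_{\mathcal M}$ the choices at $*$ were forgotten at once. We now let the automaton remember them and continue only as long as the string of choices stays in a given computable tree. The number of runs then reflects the number of paths through the tree.

A \emph{tree} is a set of finite strings closed under prefixes; $[\mathcal T]$ denotes the set of infinite sequences all of whose finite prefixes lie in the tree $\mathcal T$. We use Kleene's theorem that well-foundedness of nonempty computable trees on $\mathbb N$ is $\Pi^1_1$-complete, in the following form: for every $\Pi^1_1$ set $B\subseteq\mathbb N$ there is a computable function assigning to each $n$ an index of a nonempty computable tree $\Gamma_n\subseteq\mathbb N^{<\omega}$ such that $n\in B$ if and only if $[\Gamma_n]=\emptyset$.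

\begin{lemma}\label{lem:tree}
From an index of a nonempty computable tree $\Gamma\subseteq\mathbb N^{<\omega}$ one can compute an index of a computable tree $\mathcal T\subseteq2^{<\omega}$ such that $[\mathcal T]$ is countable if and only if $[\Gamma]=\emptyset$.
\end{lemma}

\begin{proof}
Every binary string can be written in exactly one way as
\[
0^{a_0}1b_0\;0^{a_1}1b_1\cdots0^{a_{n-1}}1b_{n-1}\;\theta,\qquad b_i\in\{0,1\},\quad\theta\in\{0^m,\,0^m1:m\ge0\},
\]
by reading off blocks $0^a1b$ from the left as long as possible. Let $\mathcal T$ be the set of strings for which $(a_0,\dots,a_{n-1})\in\Gamma$. It is computable uniformly in $\Gamma$, and it is closed under prefixes because the sequence of exponents of a prefix is a prefix of the sequence of exponents. An infinite binary sequence consists either of infinitely many blocks or of finitely many blocks followed by $0^\omega$. There are countably many sequences of the second kind. A sequence of the first kind lies in $[\mathcal T]$ if and only if $(a_0,a_1,\dots)\in[\Gamma]$, the bits $b_i$ being arbitrary, so these paths are in bijection with $[\Gamma]\times2^{\mathbb N}$. This set is empty if $[\Gamma]=\emptyset$ and uncountable otherwise.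
\end{proof}

\medskip\noindent\emph{The number of registers.} There is $k\ge2$ such that from an index of a partial computable function $g\colon\mathbb N\to\mathbb N$ one can compute a $k$-register program which, started with contents $(s,0,\dots,0)$, halts if and only if $g(s)$ is defined, and then has contents $(g(s),0,\dots,0)$. Indeed, register programs compute all partial computable functions. Take one, with $k$ registers, for a universal partial computable function $u(e,s)$, with $s$ in register $1$, $e$ in register $2$ and output in register $1$. Given the index $e$, prefix $e$ increments of register $2$, and replace halting by decrement loops that clear registers $2,\dots,k$, followed by a halt. We fix this $k$.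

\medskip\noindent\emph{The automaton.} Let $s\mapsto\sigma_s$ be the enumeration of $2^{<\omega}$ in length-lexicographic order, so $\sigma_0$ is the empty string, and let $\mathrm{code}$ be its inverse. Given a computable tree $\mathcal T\subseteq2^{<\omega}$ and $b\in\{0,1\}$, let $g_b(s)=\mathrm{code}(\sigma_sb)$ if $\sigma_sb\in\mathcal T$, and let $g_b(s)$ be undefined otherwise. Let $\mathcal P_b$ be a $k$-register program for $g_b$ as above.

Register $1$ has to carry the string from one round to the next, so we cannot restore exactness by clearing it. Instead we test that heads $2,\dots,k$ coincide with the base head and then run the \emph{transfer program}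
\[
1\colon\mathrm{dec}(1;2,3),\quad 2\colon\mathrm{inc}(2;1),\quad 3\colon\mathrm{dec}(2;4,5),\quad 4\colon\mathrm{inc}(1;3),\quad 5\colon\mathrm{halt}.
\]
It moves the contents of register $1$ to register $2$ and back. Started with $(s,0,\dots,0)$ it halts with $(s,0,\dots,0)$, and started at instruction $3$ with $(0,c,0,\dots,0)$ it halts with $(c,0,\dots,0)$. On an exact tuple it changes no value; on an arbitrary tuple its first loop ends only when the base head has met head $1$, and this will force exactness. Let $\Delta_{\mathcal T}$ consist of
\begin{itemize}
\item disjoint blocks for $\mathcal P_0$ and $\mathcal P_1$, both with exit $V_2$;
\item the transitions $*\xrightarrow{\emptyset}r_b$ and $r_b\xrightarrow{H}(\text{the state } q_1\text{ of the block of }\mathcal P_b)$ for $b=0,1$;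
\item the transitions $V_j\xrightarrow{\emptyset}V_{j+1}$ if $j\in\pi$, for $2\le j\le k$, where $V_{k+1}=W_1$;
\item the block of the transfer program with exit $*$, whose states we call $W_1,\dots,W_5,\hat W_2,\hat W_4$.
\end{itemize}
All states other than $*$ are deterministic. Between consecutive visits to $*$ a run passes some $r_b$, the block of $\mathcal P_b$, the states $V_2,\dots,V_k$, and the transfer block from $W_1$ on; we call this a \emph{round with choice $b$}.

\begin{lemma}\label{lem:round}
Let $\bar x$ be exact with value $(s,0,\dots,0)$, and consider the run from $(*;\bar x)$ that chooses $b$. If it returns to $*$, then $g_b(s)$ is defined and the tuple at the first return is exact with value $(g_b(s),0,\dots,0)$. If $\lambda(x_0)=\infty$ and $g_b(s)$ is defined, then it returns to $*$.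
\end{lemma}

\begin{proof}
The move at $r_b$ preserves exactness and the value by Lemma~\ref{lem:value}(i). By Lemma~\ref{lem:sim}, if $V_2$ is reached then $g_b(s)$ is defined and the tuple is exact with value $(g_b(s),0,\dots,0)$; and $V_2$ is reached if $\lambda(x_0)=\infty$ and $g_b(s)$ is defined. With this value the tests at $V_2,\dots,V_k$ are passed without moves. Apply Lemma~\ref{lem:sim} once more, to the transfer block.
\end{proof}

\begin{proposition}\label{prop:tree}
The set $[\mathcal T]$ is countable if and only if every configuration over every track has only countably many infinite runs of $\Delta_{\mathcal T}$.
\end{proposition}

\begin{proof}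
Consider the configuration $(*;0,\dots,0)$ over $(\mathbb N,a\mapsto a+1)$. For $\alpha\in[\mathcal T]$ choose the bits of $\alpha$ at the successive visits to $*$. The initial value is $(\mathrm{code}(\alpha|0),0,\dots,0)$, where $\alpha|i$ is the prefix of length $i$, and $g_{\alpha(i)}(\mathrm{code}(\alpha|i))=\mathrm{code}(\alpha|(i+1))$ is defined for all $i$. By Lemma~\ref{lem:round} and induction all rounds are completed, so we obtain an infinite run, and distinct $\alpha$ give distinct runs. Hence if this configuration has countably many infinite runs, then $[\mathcal T]$ is countable.

Conversely let $[\mathcal T]$ be countable, and fix a track and a configuration $c$. An infinite run from $c$ that visits $*$ finitely often is determined by a finite initial segment, since the other states are deterministic; there are countably many such runs. Let $\rho$ be a run from $c$ that visits $*$ infinitely often. The base head moves in every round, so by \eqref{eq:regular} it is regular from some time on. Consider a round that begins after that time.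

The round passes $V_2,\dots,V_k$ without moves, so it enters $W_1$ with $x_2=\dots=x_k=x_0$: heads $2,\dots,k$ have value $0$. About head $1$ we know nothing. We claim that at each visit to $W_1$ in this round heads $3,\dots,k$ have value $0$ and head $2$ has some value. If $1\notin\pi(\bar x)$ at $W_1$, all heads except $1$ move, and heads $2,\dots,k$ keep their values by Lemma~\ref{lem:value}(i). At $W_2$ head $2$ alone moves; heads $3,\dots,k$ keep their values, and by (iii) the value of head $2$ increases by one, since an overflow would stop $\rho$ at $\hat W_2$. This proves the claim. The round proceeds to $W_3$ from a visit to $W_1$ with $1\in\pi(\bar x)$, without a move. Then head $1$ has value $0$, and the tuple at $W_3$ is exact with value $(0,s_0,0,\dots,0)$ for some $s_0$. By Lemma~\ref{lem:sim}(a) the round ends at $*$ with an exact tuple of value $(s_0,0,\dots,0)$. Let $\rho_0$ be the initial segment of $\rho$ up to this visit to $*$.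

Let $b_0,b_1,\dots$ be the choices at this and the later visits to $*$. All rounds are completed, so by Lemma~\ref{lem:round} the values at these visits are $(s_i,0,\dots,0)$ with $s_{i+1}=g_{b_i}(s_i)$ defined. Thus $\sigma_{s_{i+1}}=\sigma_{s_0}b_0\cdots b_i\in\mathcal T$ for all $i$, and $\beta=\sigma_{s_0}b_0b_1\cdots$ belongs to $[\mathcal T]$ because $\mathcal T$ is closed under prefixes. The number $s_0$ need not be related to the earlier choices of $\rho$, and this does no harm: the pair $(\rho_0,\beta)$ determines $\rho$. Indeed $c$ and $\rho_0$ determine the configuration at the end of $\rho_0$, hence $s_0$; then $\beta$ determines the $b_i$; and these determine the rest of $\rho$. There are countably many pairs $(\rho_0,\beta)$.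
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi11}(b), given part (a)]
Let $B\subseteq\mathbb N$ be $\Pi^1_1$. From $n$ we compute in turn an index of $\Gamma_n$, an index of the tree $\mathcal T$ of Lemma~\ref{lem:tree}, indices of $g_0,g_1$, the programs $\mathcal P_0,\mathcal P_1$, the automaton $\Delta_{\mathcal T}$, and the set $\mathcal C_{\Delta_{\mathcal T}}$ of $L_k$-structures. By Lemma~\ref{lem:tree}, Proposition~\ref{prop:tree} and Theorem~\ref{thm:dichotomy}, $n\in B$ if and only if a universal countable $\mathcal C_{\Delta_{\mathcal T}}$-free structure exists.
\end{proof}

\section{The $\Pi^1_1$ upper bound}\label{sec:upper}

Let $L$ and $\mathcal C$ be arbitrary. The proof has the same shape as Theorem~\ref{thm:dichotomy}: universality is equivalent to the countability of certain sets $S_n$, which take the place of the sets of runs. We then show that the $S_n$ are arithmetical sets of reals, and for such sets countability is a $\Pi^1_1$ property.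

If $\mathcal C$ contains the one-point structure without atoms, there is no nonempty $\mathcal C$-free structure. This case is decidable, and its answer depends only on whether the empty structure is admitted, so it does not affect the complexity. We assume from now on that $\mathcal C$ does not contain this structure; then the one-point structure without atoms is $\mathcal C$-free.

\subsection{Existentially closed structures}

Let $\Sigma$ be the finite set of universal sentences saying, for each $C\in\mathcal C$, that no tuple of distinct elements satisfies all atoms of $C$. Its models are the $\mathcal C$-free structures. This class is closed under induced substructures and unions of chains. It is closed under disjoint unions, because the image of a nonempty connected structure under a weak embedding into $M\sqcup M'$ lies in one summand. The \emph{diagram} of a structure $M$ is the set of all atomic and negated atomic sentences, with equality and with constants for the elements of $M$, that hold in $M$; a model of it is the same as a structure with an embedding of $M$. We write $M|\bar a$ for the induced substructure on the entries of $\bar a$.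

A $\mathcal C$-free structure $M$ is \emph{existentially closed}, or \emph{e.c.}, if every existential sentence with parameters in $M$ that holds in some $\mathcal C$-free extension of $M$ holds in $M$. Every countable $\mathcal C$-free structure embeds into a countable e.c.\ structure, and the union of a chain of e.c.\ structures is e.c.\ \cite[Section~8.2]{hodges}. An e.c.\ structure is nonempty, since a point can be added to it.

An \emph{$n$-pair} is a pair $(D,\bar d)$ with $D$ a finite $L$-structure and $\bar d\in D^n$, considered up to isomorphism. It is \emph{realized} in $M$ over $\bar a\in M^n$ if some embedding $D\to M$ sends $\bar d$ to $\bar a$. Let $p_M(\bar a)$ be the set of $n$-pairs realized in $M$ over $\bar a$; it lists all finite configurations around $\bar a$. If $M\subseteq M'$ then $p_M(\bar a)\subseteq p_{M'}(\bar a)$. Since $L$ and $D$ are finite, being realized over $\bar a$ is expressed by an existential formula about $\bar a$. Therefore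
\begin{equation}\label{eq:stable}
p_M(\bar a)=p_{M'}(\bar a)\quad\text{if $M$ is e.c., $M\subseteq M'$ and $M'$ is $\mathcal C$-free.}
\end{equation}
This stability is the reason for passing to e.c.\ structures. Let $S_n$ be the set of all $p_M(\bar a)$ with $M$ countable e.c.\ and $\bar a\in M^n$.

\begin{lemma}\label{lem:amalg}
Let $M,M'$ be countable e.c.\ structures with $p_M(\bar a)=p_{M'}(\bar b)$. Then there are a countable e.c.\ extension $M^+$ of $M$ and an embedding $M'\to M^+$ sending $\bar b$ to $\bar a$.
\end{lemma}

\begin{proof}
Consider $\Sigma$, the diagrams of $M$ and $M'$ in disjoint sets of constants, and the equations $\bar a=\bar b$. A finite part of this theory mentions only some $M'|\bar b\bar c$. As $(M'|\bar b\bar c,\bar b)\in p_{M'}(\bar b)=p_M(\bar a)$, there is an embedding $M'|\bar b\bar c\to M$ sending $\bar b$ to $\bar a$, and interpreting the constants accordingly makes $M$ a model of the finite part. By compactness the theory has a model. Restrict it to the interpretations of the constants and extend the result to a countable e.c.\ structure.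
\end{proof}

If $q=p_M(\bar bc)\in S_{n+1}$, then $p_M(\bar b)$ depends only on $q$: an $n$-pair $(D,\bar d)$ belongs to $p_M(\bar b)$ if and only if there is $(D',\bar de)\in q$ with $D$ an induced substructure of $D'$ containing $\bar d$. For the forward direction add the point $c$ to the image of $D$; for the other, restrict the embedding. We call $p_M(\bar b)$ the \emph{restriction} of $q$.

\begin{proposition}\label{prop:types}
A universal countable $\mathcal C$-free structure exists if and only if $S_n$ is countable for every $n$.
\end{proposition}

\begin{proof}
Let $U$ be universal and extend it to a countable e.c.\ structure $U'$. Every countable e.c.\ structure $M$ embeds into $U'$, and by \eqref{eq:stable} each $p_M(\bar a)$ has the form $p_{U'}(\bar b)$. So $S_n\subseteq\{p_{U'}(\bar b):\bar b\in U'^n\}$ is countable.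

Conversely let all $S_n$ be countable. We build a chain $U_0\subseteq U_1\subseteq\cdots$ of countable e.c.\ structures, starting from any such $U_0$. A \emph{task} for $U_i$ is a pair $(\bar a,q)$ with $\bar a\in U_i^n$ and $q\in S_{n+1}$ for some $n\ge0$, such that the restriction of $q$ is $p_{U_i}(\bar a)$. Each $U_i$ has countably many tasks, so we can arrange that each task for each $U_i$ is treated at some stage $j\ge i$. To treat it, choose a countable e.c.\ structure $M'$ with $q=p_{M'}(\bar bc)$. Then $p_{M'}(\bar b)=p_{U_i}(\bar a)=p_{U_j}(\bar a)$ by \eqref{eq:stable}. Lemma~\ref{lem:amalg} gives an extension $U_{j+1}$ of $U_j$ and an embedding of $M'$ that sends $\bar b$ to $\bar a$ and $c$ to some $c'$, and $p_{U_{j+1}}(\bar ac')=q$ by \eqref{eq:stable}. The union $U$ is countable and e.c., and by \eqref{eq:stable} again it has the following property: if $\bar a\in U^n$ and $q\in S_{n+1}$ has restriction $p_U(\bar a)$, then $q=p_U(\bar ac')$ for some $c'\in U$.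

The set $S_0$ has a single element. For if $M$ is e.c.\ and $D$ is finite and $\mathcal C$-free, then $D$ embeds into the $\mathcal C$-free extension $M\sqcup D$, hence into $M$ by \eqref{eq:stable}; so $p_M$ of the empty tuple consists of all finite $\mathcal C$-free structures. Now let $M$ be countable e.c., enumerated as $m_0,m_1,\dots$ with repetitions allowed. Starting from the empty tuples, the property of $U$, applied to $q=p_M(m_0\dots m_n)$, yields $a_0,a_1,\dots\in U$ with $p_U(a_0\dots a_n)=p_M(m_0\dots m_n)$ for all $n$. The pair $(M|m_0\dots m_n,\,m_0\dots m_n)$ is then realized in $U$ over $a_0\dots a_n$, which says that $m_i\mapsto a_i$ is a well-defined embedding on $M|m_0\dots m_n$. So $M$ embeds into $U$. Every countable $\mathcal C$-free structure embeds into such an $M$, so $U$ is universal.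
\end{proof}

\begin{remark}\label{rem:connected}
Connectedness of the constraints was used to show that $S_0$ is a singleton, and the proposition fails without it. Let $L$ consist of unary symbols $P,P'$, and forbid a point in both and a pair of points, one in $P$ and the other in $P'$. The structures omitting these are those with $P$ or $P'$ empty, so none is universal. But there are only two countable e.c.\ structures, those in which one of the two predicates is infinite with infinite complement, so every $S_n$ is countable.
\end{remark}

\subsection{The sets $S_n$ are arithmetical}

The definition of $S_n$ quantifies over countable structures. We replace it by a condition that refers to finite structures only: the members of $S_n$ are the sets of pairs that are consistent and maximally so. Isomorphism of $n$-pairs is decidable and there are infinitely many of them, so we may number them by $\mathbb N$, computably and uniformly in $n$; a set of $n$-pairs becomes an element of $2^{\mathbb N}$. A finite set $F$ of $n$-pairs is \emph{compatible} if there are a finite $\mathcal C$-free structure $E$ and $\bar e\in E^n$ such that all members of $F$ are realized in $E$ over $\bar e$. Restricting $E$ to $\bar e$ and the images of the embeddings, we may assume $|E|\le n+\sum_{(D,\bar d)\in F}|D|$, so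 compatibility is decidable, uniformly in $\mathcal C$ and $n$. The same restriction shows that every finite subset of $p_M(\bar a)$ is compatible when $M$ is $\mathcal C$-free. Adding an isolated point, we may also take $E$ nonempty.

\begin{lemma}\label{lem:pi02}
A set $p$ of $n$-pairs belongs to $S_n$ if and only if
\begin{itemize}
\item[(i)] every finite $F\subseteq p$ is compatible, and
\item[(ii)] for every $n$-pair $(D,\bar d)\notin p$ there is a finite $F\subseteq p$ such that $F\cup\{(D,\bar d)\}$ is not compatible.
\end{itemize}
Hence $S_n$ is a $\Pi^0_2$ subset of $2^{\mathbb N}$, uniformly in $\mathcal C$ and $n$.
\end{lemma}

\begin{proof}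
Let $p=p_M(\bar a)$ with $M$ countable e.c. Condition (i) was just observed. For (ii), let $(D,\bar d)$ be such that $F\cup\{(D,\bar d)\}$ is compatible for all finite $F\subseteq p$; we show $(D,\bar d)\in p$. Consider $\Sigma$, the diagrams of $M$ and $D$ in disjoint sets of constants, and the equations $\bar a=\bar d$. A finite part mentions only some $M|\bar a\bar c$. The pair $(M|\bar a\bar c,\bar a)$ lies in $p$ and is therefore compatible together with $(D,\bar d)$, and a structure $E$ witnessing this is a model of the finite part. By compactness $M$ has a $\mathcal C$-free extension in which $(D,\bar d)$ is realized over $\bar a$. By \eqref{eq:stable}, $(D,\bar d)\in p$.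

Conversely let $p$ satisfy (i) and (ii). Consider $\Sigma$, new constants $\bar a$, and for each $(D,\bar d)\in p$ the diagram of $D$ in its own constants with the equations $\bar a=\bar d$. By (i) every finite part has a model. By compactness there is a model, which contains the interpretations of the constants in a countable substructure; extend this to a countable e.c.\ structure $M$. Then $p\subseteq p_M(\bar a)$. If $(D,\bar d)\in p_M(\bar a)\setminus p$, take $F$ as in (ii); then $F\cup\{(D,\bar d)\}$ is a finite subset of $p_M(\bar a)$ and hence compatible, a contradiction. So $p=p_M(\bar a)\in S_n$.

Condition (i) has the form $\forall F(\cdots)$ and condition (ii) has the form $\forall(D,\bar d)\,\exists F(\cdots)$, with matrices decidable relative to $p$.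
\end{proof}

\subsection{Countability is $\Pi^1_1$}

An element $x\in2^{\mathbb N}$ is \emph{hyperarithmetic} if, as a subset of $\mathbb N$, it is both $\Sigma^1_1$ and $\Pi^1_1$. The set $\mathrm{HYP}$ of hyperarithmetic elements is countable, since each has a definition, and it is a standard fact that $\mathrm{HYP}$ is a $\Pi^1_1$ subset of $2^{\mathbb N}$. The effective perfect set theorem of Harrison (see \cite[4F.1]{moschovakis}) states that a $\Sigma^1_1$ subset of $2^{\mathbb N}$ with a member outside $\mathrm{HYP}$ has a nonempty perfect subset; in particular it is uncountable.

\begin{proof}[Proof of Theorem~\ref{thm:pi11}(a)]
By Lemma~\ref{lem:pi02} each $S_n$ is arithmetical and hence $\Sigma^1_1$. If $S_n\subseteq\mathrm{HYP}$ then $S_n$ is countable, and otherwise it is uncountable by the effective perfect set theorem. By Proposition~\ref{prop:types}, outside the decidable trivial case, a universal countable $\mathcal C$-free structure exists if and only if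
\[
\forall n\ \forall x\in2^{\mathbb N}\ \bigl(x\notin S_n\ \vee\ x\in\mathrm{HYP}\bigr).
\]
The condition $x\notin S_n$ is arithmetical in $(\mathcal C,n,x)$ and the condition $x\in\mathrm{HYP}$ is $\Pi^1_1$. The $\Pi^1_1$ relations include the arithmetical ones and are closed under disjunction and under universal quantification over $\mathbb N$ and $2^{\mathbb N}$. So the displayed property of $\mathcal C$ is $\Pi^1_1$. Together with Section~\ref{sec:hard} this completes the proof of Theorem~\ref{thm:pi11}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hodges}
Hodges, \emph{Model Theory}.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.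

\bibitem{moschovakis}
Moschovakis, \emph{Descriptive Set Theory}.

\bibitem{talk}
\emph{Structure/Nonst for Classes of Finite Models},
\texttt{https://ow3.math.rutgers.edu/\~{}cherlin/Talks/colu.pdf}.

\end{thebibliography}
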